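\title{Symmetric tensor products do not detect the approximation property}

\begin{abstract}
For a Banach space $E$ with the approximation property, the natural map from the completed projective $n$-fold symmetric tensor product of $E$ to the completed injective one is injective for every $n$. We show that the converse fails, both for a single $n\ge 3$ and for all $n$ together. Over the real and over the complex field we construct a space $E$, isomorphic to a closed subspace of $c_0$, that fails the approximation property while the natural map is injective for every $n$. On $E$, every continuous homogeneous polynomial and every continuous multilinear form is the limit, uniformly on compact sets, of polynomials or forms of finite type whose norms are not larger.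
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $\mathbb K\in\{\mathbb R,\mathbb C\}$, let $E$ be a Banach space over $\mathbb K$ with dual $E'$, and let $n\in\mathbb N$. The $n$-th \emph{symmetric tensor product} $\otimes^{n,s}E$ is the linear span in $\otimes^nE$ of the elements $\otimes^nx=x\otimes\cdots\otimes x$, $x\in E$. It carries the \emph{symmetric projective norm}
\[
\pi_{n,s}(z)=\inf\Big\{\sum_{j}|\lambda_j|\,\|x_j\|^n:\ z=\sum_{j}\lambda_j\otimes^nx_j\Big\},
\]
where the infimum is taken over all finite representations of $z$, and the \emph{symmetric injective norm}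
\[
\varepsilon_{n,s}(z)=\sup\Big\{\Big|\sum_{j}\lambda_j\,\varphi(x_j)^n\Big|:\ \varphi\in E',\ \|\varphi\|\le1\Big\},
\]
where $z=\sum_j\lambda_j\otimes^nx_j$ is any representation; the value does not depend on it. Since $\varepsilon_{n,s}\le\pi_{n,s}$, the identity of $\otimes^{n,s}E$ extends to a continuous linear map between the completions,
\[
J_n:\ \tilde\otimes^{n,s}_\pi E\longrightarrow\tilde\otimes^{n,s}_\varepsilon E .
\]

The injective norm tests a tensor against the powers $\varphi^n$ of functionals; the projective norm tests it against all continuous $n$-homogeneous polynomials (Lemma~\ref{lem:duality}). For $n=1$ both norms are the norm of $E$ and $J_1$ is the identity. For $n=2$ they can be far apart. Take $z=\sum_{i=1}^Ne_i\otimes e_i$ in $\otimes^{2,s}\ell_2^N$. Then $\varepsilon_{2,s}(z)=\sup\{|\sum_ia_i^2|:\sum_i|a_i|^2\le1\}=1$, while $\pi_{2,s}(z)=N$: the given representation yields $\pi_{2,s}(z)\le N$, and the polynomial $P(x)=\sum_ix_i^2$ satisfies $|P(x)|\le\|x\|^2$, so $N=\sum_j\lambda_jP(x_j)\le\sum_j|\lambda_j|\,\|x_j\|^2$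 for every representation of $z$. The map $J_n$ is injective on $\otimes^{n,s}E$, but when the norms are not equivalent a kernel may appear in the completion.

The space $E$ has the \emph{approximation property} (a.p.) if for every compact set $K\subset E$ and every $\eta>0$ there is a continuous linear operator $B:E\to E$ of finite rank with $\sup_{x\in K}\|Bx-x\|<\eta$. Three facts are known.
\begin{enumerate}
\item[1.] If $E$ has the a.p., then $J_n$ is injective for all $n$.
\item[2.] For $n=2$ the converse fails: Pisier constructed a Banach space $P$ without the a.p.\ such that $P\tilde\otimes_\pi P=P\tilde\otimes_\varepsilon P$ topologically, and consequently $J_2$ is injective for $P$.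
\item[3.] There are Banach spaces without the a.p.\ for which $J_n$ is not injective for every $n\ge2$.
\end{enumerate}
The problem posed in \cite{natural} is whether the a.p.\ can be recovered in higher degrees:
\begin{enumerate}
\item[(a)] Does injectivity of $J_n$ for a single $n\ge3$ imply that $E$ has the a.p.?
\item[(b)] Does injectivity of $J_n$ for all $n\in\mathbb N$ imply that $E$ has the a.p.?
\end{enumerate}

\subsection*{Results}
One space answers both questions.

\begin{theorem}\label{thm:A}
For $\mathbb K=\mathbb R$ and for $\mathbb K=\mathbb C$ there is a Banach space $E$ without the a.p.\ such that $J_n:\tilde\otimes^{n,s}_\pi E\to\tilde\otimes^{n,s}_\varepsilon E$ is injective for all $n\in\mathbb N$. Hence the answer to \textup{(a)} is ``no'' for every single $n\ge3$, and the answer to \textup{(b)} is ``no''.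
\end{theorem}

An $n$-homogeneous polynomial on $E$ is of \emph{finite type} if it is a finite sum $\sum_lc_l\varphi_l^n$ with $\varphi_l\in E'$, $c_l\in\mathbb K$; an $n$-linear form is of finite type if it is a finite sum of products $\varphi_1(x_1)\cdots\varphi_n(x_n)$ of functionals. The pairing $\langle P,z\rangle$, the full tensor products and $H(E)$ are recalled in Sections~\ref{sec:duality} and~\ref{sec:proofs}.

\begin{theorem}\label{thm:B}
The space $E$ constructed in Section~\ref{sec:space}, which proves Theorem~\ref{thm:A}, is for every $\theta>0$ $(1+\theta)$-isomorphic to a closed subspace of $c_0$, and for every $n$ the following hold.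
\begin{enumerate}
\item[(i)] Every continuous $n$-homogeneous polynomial $P$ on $E$ is the limit, uniformly on compact sets, of polynomials $P_m$ of finite type with $\|P_m\|\le\|P\|$; the constant $1$ is optimal. Consequently, for $z\in\tilde\otimes^{n,s}_\pi E$,
\[
\pi_{n,s}(z)=\sup\{|\langle P,z\rangle|:\ P\text{ of finite type},\ \|P\|\le1\}.
\]
\item[(ii)] The same approximation holds for continuous $n$-linear forms. In particular the natural map $\tilde\otimes^n_\pi E\to\tilde\otimes^n_\varepsilon E$ of the full tensor products is injective.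
\item[(iii)] If $\mathbb K=\mathbb C$, finite sums of constants and polynomials of finite type are dense in the space $H(E)$ of entire functions for uniform convergence on compact sets.
\end{enumerate}
\end{theorem}

\subsection*{Which answer to expect}
The dual of $\tilde\otimes^{n,s}_\pi E$ is the space of continuous $n$-homogeneous polynomials, and the kernel of $J_n$ consists of the tensors annihilated by all polynomials of finite type (Lemma~\ref{lem:duality}). So $J_n$ is injective exactly when the polynomials of finite type are weak$^*$ dense. The evident way to approximate $P$ is to compose it with operators. If $U_m$ are finite rank operators with $\sup_m\|U_m\|<\infty$ and $U_mx\to x$ for all $x$, then the polynomials $P\circ U_m$ are of finite type, bounded in norm and pointwise convergent to $P$, hence weak$^*$ convergent. In fact~2 injectivity has a special cause, the equivalence of the two norms. One may therefore expect that, once all degrees are available, approximation of every polynomial forces approximation of the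 identity.

The argument just given uses less than it assumes. The operators may depend on $P$, and only the norms $\|P\circ U_m\|$ have to stay bounded, not the norms $\|U_m\|$. Our space lives in this gap.

\subsection*{The idea}
The space $E$ is built from finite-dimensional blocks $H_1,H_2,\dots$, and the blocks $H_m$ and $H_{m+1}$ together form the space of functions on a finite set $G_m$ that is much larger than $\dim H_m$. The norm punishes large values of these functions. Truncating a vector of norm one after the $m$-th block produces a function on $G_m$ with a few large values, called \emph{spikes}, and the norm may grow to $4^m$. Adding a small vector of $H_{m+1}$ removes the spikes, but their location depends on the vector, so this repair is not linear. A linear repair is possible on any fixed small subset $A\subset G_m$. The identity operator sees the spikes at all points of $G_m$, and a trace argument turns this into the failure of the a.p.\ (Section~\ref{sec:noap}). A given $n$-linear form reacts to repairs only on a small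 set of points, because repairs at disjoint places add up as in $c_0$. Taking this set for $A$ gives a finite rank operator $U$ that the form cannot distinguish from the nonlinear repair (Section~\ref{sec:cut}). The theorems follow in Section~\ref{sec:proofs}.

\section{Polynomials and duality}\label{sec:duality}

In this section $E$ is any Banach space. Let $\mathcal L({}^nE)$ be the space of continuous $n$-linear forms $T$ on $E$, with $\|T\|=\sup\{|T(x_1,\dots,x_n)|:\|x_i\|\le1\}$. A \emph{continuous $n$-homogeneous polynomial} is a function $P(x)=T(x,\dots,x)$ with $T\in\mathcal L({}^nE)$; its norm is $\|P\|=\sup_{\|x\|\le1}|P(x)|$, and $\mathcal P({}^nE)$ denotes the space of these polynomials.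

Let $\operatorname{sym}(x_1\otimes\cdots\otimes x_n)$ be the average of $x_{\sigma(1)}\otimes\cdots\otimes x_{\sigma(n)}$ over all permutations $\sigma$. The \emph{polarization formulas} are
\begin{align}
\operatorname{sym}(x_1\otimes\cdots\otimes x_n)&=\frac1{2^nn!}\sum_{\epsilon_i=\pm1}\epsilon_1\cdots\epsilon_n\otimes^n\Big(\sum_i\epsilon_ix_i\Big),\label{eq:pol1}\\
\varphi_1\cdots\varphi_n&=\frac1{2^nn!}\sum_{\epsilon_i=\pm1}\epsilon_1\cdots\epsilon_n\Big(\sum_i\epsilon_i\varphi_i\Big)^n.\label{eq:pol2}
\end{align}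
Both follow by expanding the $n$-th power: the sum of $\epsilon_1\cdots\epsilon_n\,\epsilon_{i_1}\cdots\epsilon_{i_n}$ over all signs is $2^n$ if $(i_1,\dots,i_n)$ is a permutation of $(1,\dots,n)$ and $0$ otherwise. By \eqref{eq:pol2}, if $T$ is of finite type then so is the polynomial $T(x,\dots,x)$.

\begin{lemma}\label{lem:duality}
\begin{enumerate}
\item[(i)] For $P\in\mathcal P({}^nE)$ there is a unique continuous functional $\langle P,\cdot\rangle$ on $\tilde\otimes^{n,s}_\pi E$ with $\langle P,\otimes^nx\rangle=P(x)$. Its norm is $\|P\|$, and every continuous functional is of this form.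
\item[(ii)] $J_nz=0$ if and only if $\langle P,z\rangle=0$ for all $P$ of finite type.
\item[(iii)] If $\sup_m\|P_m\|<\infty$ and $P_m\to P$ pointwise on $E$, then $\langle P_m,z\rangle\to\langle P,z\rangle$ for every $z\in\tilde\otimes^{n,s}_\pi E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $P(x)=T(x,\dots,x)$, restrict the linear functional that $T$ defines on $\otimes^nE$ to $\otimes^{n,s}E$. At $z=\sum_j\lambda_j\otimes^nx_j$ its value is $\sum_j\lambda_jP(x_j)$, of modulus at most $\|P\|\sum_j|\lambda_j|\,\|x_j\|^n$, so its norm is at most $\|P\|$. The norm is at least $\|P\|$ because $\pi_{n,s}(\otimes^nx)\le\|x\|^n$. Uniqueness holds because the elements $\otimes^nx$ span a dense subspace. Conversely, let $\ell$ be a continuous functional. For unit vectors $x_i$, formula \eqref{eq:pol1} gives $\pi_{n,s}(\operatorname{sym}(x_1\otimes\cdots\otimes x_n))\le n^n/n!$. Hence $T(x_1,\dots,x_n)=\ell(\operatorname{sym}(x_1\otimes\cdots\otimes x_n))$ is $n$-linear with $\|T\|\le\frac{n^n}{n!}\|\ell\|$, and $\ell=\langle P,\cdot\rangle$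 for $P(x)=T(x,\dots,x)=\ell(\otimes^nx)$.

(ii) The seminorms $z\mapsto\varepsilon_{n,s}(J_nz)$ and $z\mapsto\sup_{\|\varphi\|\le1}|\langle\varphi^n,z\rangle|$ on $\tilde\otimes^{n,s}_\pi E$ are dominated by $\pi_{n,s}$, hence continuous, and they agree on $\otimes^{n,s}E$. So they agree everywhere.

(iii) The functionals $\langle P_m,\cdot\rangle$ are bounded in norm by (i), and they converge to $\langle P,\cdot\rangle$ on the dense subspace $\otimes^{n,s}E$.
\end{proof}

On the full tensor product $\otimes^nE$ the projective and injective norms of $z=\sum_jx_1^j\otimes\cdots\otimes x_n^j$ are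
\[
\pi_n(z)=\inf\sum_j\|x_1^j\|\cdots\|x_n^j\|,\qquad \varepsilon_n(z)=\sup_{\|\varphi_i\|\le1}\Big|\sum_j\varphi_1(x_1^j)\cdots\varphi_n(x_n^j)\Big|,
\]
with the infimum taken over all representations; the completions are $\tilde\otimes^n_\pi E$ and $\tilde\otimes^n_\varepsilon E$. Lemma~\ref{lem:duality} holds with $\mathcal L({}^nE)$ in place of $\mathcal P({}^nE)$ and $\langle T,x_1\otimes\cdots\otimes x_n\rangle=T(x_1,\dots,x_n)$. The proof is the same without polarization: a continuous functional $\ell$ comes from $T(x_1,\dots,x_n)=\ell(x_1\otimes\cdots\otimes x_n)$.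

\section{The space}\label{sec:space}

\subsection*{Parameters}
The block $H_m$ has dimension $N_m$, and $|G_m|=N_m+N_{m+1}$. Two opposite demands fix the growth. To treat forms of degree $n\le m$ at level $m$, the set $G_m$ must be larger than a power of $N_m$ with exponent proportional to $m$. To choose the blocks at random, $\log|G_m|$ must be much smaller than $N_{m-1}$. A rule of the form $|G_m|\approx N_m^{8m+8}$ meets both. Put
\[
D_m=4^m,\qquad k_0=100,\qquad k_m=(8m+8)k_{m-1},\qquad N_1=2^{k_0},\qquad N_{m+1}=2^{k_m}-N_m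
\]
for $m\ge1$, and let $G_m=\mathbb Z_2^{k_m}$, so that $|G_m|=2^{k_m}=N_m+N_{m+1}$. Put
\[
H_m=\ell_2^{N_m},\qquad t_m=\frac{N_m}{|G_m|},\qquad d_m=\frac{D_m}{\sqrt{t_m}}.
\]
Since $k_m\ge16k_{m-1}$, induction gives
\begin{equation}\label{eq:sizes}
k_{m-1}\ge100m,\qquad 2^{k_{m-1}-1}\le N_m\le2^{k_{m-1}};
\end{equation}
for the lower bound, $N_{m+1}\ge2^{k_m}-2^{k_{m-1}}\ge2^{k_m-1}$. Hence $2N_m\le2^{k_{m-1}+1}\le N_{m+1}$ and $1/t_m\ge2^{(8m+7)k_{m-1}}$, and therefore
\begin{equation}\label{eq:sizes2}
N_1+\dots+N_m\le2N_m,\qquad|G_m|\le2N_{m+1},\qquad|G_m|>N_m^2,\qquad t_mD_{m+1}^2\le1 .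
\end{equation}
We also use that $y<2^{y/2}$ for $y\ge5$ and that $m+1\le2^m$.

Inner products are linear in the first variable. The Euclidean norm on $H_m$ is $|\cdot|$, with unit vector basis $(e_i)$. On $\ell_2(G_m)$, with counting measure, $|\cdot|_2$ and $|\cdot|_\infty$ are the usual norms and $(\delta_g)$ is the unit vector basis.

\subsection*{Splitting $\ell_2(G_m)$}
We split $\ell_2(G_m)$ orthogonally into a copy of $H_m$ and a copy of $H_{m+1}$. Projecting the basis $(\delta_g)$ to the small summand $H_m$ gives $|G_m|$ vectors in a space of dimension $N_m$. We want them to have equal length, to be almost orthogonal, and to be flat when viewed as functions on $G_{m-1}$.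

\begin{lemma}\label{lem:frame}
There are linear isometries $\sigma_m:H_m\to\ell_2(G_m)$ and $\tau_m:H_{m+1}\to\ell_2(G_m)$, whose ranges are orthogonal complements of each other, such that for all $m$:
\begin{enumerate}
\item[(F1)] $\sigma_m^*\delta_g=\sqrt{t_m}\,\omega_g$ with $|\omega_g|=1$, for $g\in G_m$;
\item[(F2)] $|\langle\omega_g,\omega_{g'}\rangle|\le\dfrac1{2D_m^2}$ for $g\ne g'$ in $G_m$;
\item[(F3)] if $m\ge2$, then $d_{m-1}|\tau_{m-1}\omega_g|_\infty\le1$ for $g\in G_m$.
\end{enumerate}
\end{lemma}

The proof uses two standard facts. The \emph{characters} of $G=\mathbb Z_2^k$ are the $2^k$ homomorphisms $\chi:G\to\{\pm1\}$; the functions $|G|^{-1/2}\chi$ form an orthonormal basis of $\ell_2(G)$ over either field, and for $g\ne0$ exactly half of the characters satisfy $\chi(g)=1$. \emph{Hoeffding's inequality} states that for independent uniform signs $\epsilon_1,\dots,\epsilon_N$ and $s>0$ the probability that $|\sum_i\epsilon_i|>s$ is at most $2e^{-s^2/(2N)}$.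

\begin{proof}
\emph{Choice of characters.} Fix $m$, let $\mu=1/(2D_m^2)$ and take $N_m$ independent, uniformly distributed characters $\chi_1,\dots,\chi_{N_m}$ of $G_m$. For fixed $g\ne0$ the values $\chi_i(g)$ are independent uniform signs. So the probability that $|\sum_i\chi_i(g)|>\mu N_m$ for some $g\ne0$ is at most $2|G_m|e^{-\mu^2N_m/2}$. This is less than $1/2$. Indeed, with $k=k_{m-1}$ we have $\mu^2N_m/2=N_m/(8D_m^4)\ge2^{k-8m-4}$, while
\[
\log(4|G_m|)\le(8m+8)k+2\le2^{m+4}k<2^{m+4+k/2}\le2^{k-8m-4},
\]
because $9m+8\le k/2$. The probability that two of the $\chi_i$ coincide is at most $N_m^2/(2|G_m|)$, which is less than $1/2$ by \eqref{eq:sizes2}. So there is a set $X_m=\{\chi_1,\dots,\chi_{N_m}\}$ of distinct characters with $|\sum_i\chi_i(g)|\le\mu N_m$ for all $g\ne0$. Fix such a set for every $m$, let $\psi_1,\dots,\psi_{N_{m+1}}$ be the characters of $G_m$ outside $X_m$, and put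
\[
\sigma_me_i=|G_m|^{-1/2}\chi_i,\qquad\tau_me_i=|G_m|^{-1/2}\epsilon_i^{(m)}\psi_i,
\]
with signs $\epsilon_i^{(m)}$ to be chosen. These maps are isometries with complementary orthogonal ranges. Moreover $\sigma_m^*\delta_g=|G_m|^{-1/2}(\chi_i(g))_i$, so $\omega_g=N_m^{-1/2}(\chi_i(g))_i$ is a unit vector and $\langle\omega_g,\omega_{g'}\rangle=N_m^{-1}\sum_i\chi_i(g-g')$. This proves (F1) and (F2), for any signs.

\emph{Choice of signs.} For $m\ge2$, condition (F3) involves only $X_m$, $X_{m-1}$ and the signs $\epsilon^{(m-1)}$, so each $m$ can be treated separately. With $\chi_i\in X_m$ and $\psi_i$ the characters of $G_{m-1}$ outside $X_{m-1}$, we have for $g\in G_m$ and $g'\in G_{m-1}$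
\[
(\tau_{m-1}\omega_g)(g')=(N_m|G_{m-1}|)^{-1/2}\sum_{i\le N_m}\epsilon_i^{(m-1)}\chi_i(g)\psi_i(g').
\]
Since $1/d_{m-1}=\sqrt{N_{m-1}}/(D_{m-1}\sqrt{|G_{m-1}|})$, condition (F3) says that each of these sums has modulus at most $s=\sqrt{N_mN_{m-1}}/D_{m-1}$. For random signs each sum is a sum of $N_m$ independent uniform signs, so (F3) fails with probability at most $2|G_m||G_{m-1}|\,e^{-N_{m-1}/(2D_{m-1}^2)}$. With $k=k_{m-2}\ge100(m-1)$ we have $N_{m-1}/(2D_{m-1}^2)\ge2^{k-4m+2}$, while
\[
\log(2|G_m||G_{m-1}|)\le3k_m=192m(m+1)k\le2^{8+2m}k<2^{8+2m+k/2}\le2^{k-4m+2},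
\]
because $6m+6\le k/2$. The probability is less than $1$, so suitable signs exist.
\end{proof}

We write $\Pi_m=\sigma_m\sigma_m^*$ for the orthogonal projection onto the range of $\sigma_m$; then $\tau_m\tau_m^*=I-\Pi_m$ and $\tau_m^*\sigma_m=0$, $\sigma_m^*\tau_m=0$.

\subsection*{The norm}
Each block except the first is mapped into two function spaces:
\[
H_1\xrightarrow{\ \sigma_1\ }\ell_2(G_1)\xleftarrow{\ \tau_1\ }H_2\xrightarrow{\ \sigma_2\ }\ell_2(G_2)\xleftarrow{\ \tau_2\ }H_3\xrightarrow{\ \sigma_3\ }\cdots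
\]
On $\ell_2(G_m)$ put $\|f\|_m=\max(|f|_2,\,d_m|f|_\infty)$. For a finitely supported sequence $x=(h_m)$ with $h_m\in H_m$ put
\[
f_m(x)=\sigma_mh_m+\tau_mh_{m+1},\qquad\|x\|=\sup_{m\ge1}\|f_m(x)\|_m .
\]
We call $f_m(x)$ the \emph{$m$-th node} of $x$. This is a norm because $|f_m(x)|_2\ge|h_m|$. Let $E$ be the completion. The map $x\mapsto(f_m(x))_m$ extends to an isometry of $E$ onto a closed subspace of the $c_0$-sum of the spaces $(\ell_2(G_m),\|\cdot\|_m)$, so the nodes are defined on $E$ and $\|x\|=\sup_m\|f_m(x)\|_m$ there. The coordinates $h_m=\sigma_m^*f_m$ extend to $E$ with $|h_m(x)|\le\|x\|$, and the identities $h_{m+1}=\tau_m^*f_m$ and $f_m=\sigma_mh_m+\tau_mh_{m+1}$ persist by continuity. Let $\iota_m:H_m\to E$ be the canonical embedding and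
\[
E_m=\iota_1H_1+\dots+\iota_mH_m,\qquad R_m=\sum_{j\le m}\iota_jh_j:E\to E_m .
\]
Then $\dim E_m\le2N_m$ by \eqref{eq:sizes2}, $\bigcup_mE_m$ is dense in $E$, and the truncation $R_m$ is a continuous finite rank operator.

By (F1), $(\sigma_mh)(g)=\langle h,\sigma_m^*\delta_g\rangle=\sqrt{t_m}\langle h,\omega_g\rangle$. The weight $d_m$ is chosen so that this becomes
\begin{equation}\label{eq:sigma}
d_m(\sigma_mh)(g)=D_m\langle h,\omega_g\rangle,\qquad\text{hence}\qquad\|\sigma_mh\|_m\le D_m|h|\qquad(h\in H_m).
\end{equation}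

\begin{example}[a single spike]\label{ex:spike}
Let $g\in G_m$ and $x=\iota_m\omega_g$. The node $f_{m-1}(x)=\tau_{m-1}\omega_g$, present for $m\ge2$, has norm $1$ by (F3). The node $f_m(x)=\sigma_m\omega_g$ has $\ell_2$-norm $1$, and by \eqref{eq:sigma} and (F2) the function $d_m\sigma_m\omega_g$ takes the value $D_m$ at $g$ and values of modulus at most $1/(2D_m)$ elsewhere. So $\|\iota_m\omega_g\|=D_m$, and the value at the single point $g$ is the only reason that the norm exceeds $1$.
\end{example}

\begin{lemma}\label{lem:c0}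
For every $\theta>0$ the space $E$ is $(1+\theta)$-isomorphic to a closed subspace of $c_0$: there is an isomorphism $\Phi$ onto such a subspace with $\|\Phi\|\,\|\Phi^{-1}\|\le1+\theta$.
\end{lemma}

\begin{proof}
Let $F$ be a finite-dimensional normed space, $0<\delta<1$, and let $\varphi_1,\dots,\varphi_r$ be a $\delta$-net in the unit sphere of $F'$. Then $(1-\delta)\|y\|\le\max_i|\varphi_i(y)|\le\|y\|$ for $y\in F$. Apply this with $1/(1-\delta)=1+\theta$ to each $(\ell_2(G_m),\|\cdot\|_m)$, and note that a $c_0$-sum of spaces $\ell_\infty^r$ is isometric to $c_0$.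
\end{proof}

\section{Failure of the approximation property}\label{sec:noap}

\begin{proposition}\label{prop:noap}
There is a compact set $K\subset E$ such that $\sup_{x\in K}\|Bx-x\|\ge\frac13$ for every finite rank operator $B$ on $E$. In particular $E$ fails the a.p.
\end{proposition}

For a continuous operator $B$ on $E$ let
\[
\beta_m(B)=\frac1{N_m}\operatorname{tr}(h_mB\iota_m)
\]
be the normalized trace of its $m$-th diagonal block. It is linear in $B$, and $\beta_m(\mathrm{id})=1$. We show that $\beta_m(B)\to0$ for finite rank $B$, so that these functionals separate the identity from the finite rank operators, and that $|\beta_m(B)|\le3\sup_K\|Bx\|$ for one compact set $K$. A single $\beta_m$ is controlled by the values of $B$ on a basis of $\iota_mH_m$, but these vectors do not tend to zero and do not lie in a compact set. We therefore estimate the differences $\beta_m-\beta_{m+1}$. Both terms are traces on the same space $\ell_2(G_m)$, and in the basis $(\delta_g)$ the estimate gains a factor $1/D_m$.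

\begin{proof}
\emph{Finite rank operators.} If $Bx=\varphi(x)y$, then $h_mB\iota_m$ is the rank one map $h\mapsto\varphi(\iota_mh)h_m(y)$, so $\beta_m(B)=N_m^{-1}\varphi(\iota_mh_m(y))$. For $m\ge2$ the nodes of $\iota_mh$ are $\sigma_mh$, of norm at most $D_m|h|$, and $\tau_{m-1}h$, of norm at most $d_{m-1}|h|$ since $|\cdot|_\infty\le|\cdot|_2$. By \eqref{eq:sizes2}, $d_{m-1}\le D_{m-1}\sqrt{|G_{m-1}|}\le D_m\sqrt{2N_m}$. Hence $|\beta_m(B)|\le\|\varphi\|\,\|y\|\,D_m\sqrt{2/N_m}$, which tends to $0$ by \eqref{eq:sizes}. By linearity $\beta_m(B)\to0$ for every finite rank $B$.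

\emph{Differences.} Fix $m$ and write $N=N_m$, $N'=N_{m+1}$, and $G,D,d,t,\sigma,\tau,\Pi$ for the objects of index $m$. Define $j:\ell_2(G)\to E$ by $ju=\iota_m\sigma^*u+\iota_{m+1}\tau^*u$. Then $j\sigma=\iota_m$ and $j\tau=\iota_{m+1}$. From $h_m=\sigma^*f_m$, $h_{m+1}=\tau^*f_m$ and $\operatorname{tr}(XY)=\operatorname{tr}(YX)$ we get
\[
N\beta_m(B)=\operatorname{tr}(\sigma^*f_mBj\sigma)=\operatorname{tr}(f_mBj\,\Pi),\qquad N'\beta_{m+1}(B)=\operatorname{tr}(f_mBj\,(I-\Pi)).
\]
Put $a=\frac1N+\frac1{N'}=\frac{|G|}{NN'}$, so that $at=\frac1{N'}$. Since $\Pi\delta_g=\sqrt t\,\sigma\omega_g$ by (F1),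
\[
\Big(\frac1N\Pi-\frac1{N'}(I-\Pi)\Big)\delta_g=a(\Pi\delta_g-t\delta_g)=a\sqrt t\,y_g,\qquad y_g=\sigma\omega_g-\sqrt t\,\delta_g .
\]
As $(\sigma\omega_g)(g)=\sqrt t$, the function $y_g$ is $\sigma\omega_g$ with its value at $g$ replaced by $0$: it is the function of Example~\ref{ex:spike} with the spike deleted. This cancellation is the role of (F1). The operator $\frac1N\Pi-\frac1{N'}(I-\Pi)$ has trace zero, and by (F1) all its diagonal entries are equal, so they vanish. Put
\[
z_{m,g}=jy_g=(1-t)\,\iota_m\omega_g-\sqrt t\,\iota_{m+1}\tau^*\delta_g .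
\]
We claim that $\|z_{m,g}\|\le1$. Only the nodes $m-1$, $m$, $m+1$ can be nonzero.
\begin{itemize}
\item Node $m$ is $\Pi y_g+(I-\Pi)y_g=y_g$. Here $|y_g|_2\le|\sigma\omega_g|_2=1$, and $d|y_g|_\infty\le1/(2D)$ by \eqref{eq:sigma} and (F2).
\item Node $m-1$, for $m\ge2$, is $(1-t)\tau_{m-1}\omega_g$, of norm at most $1$ by (F3). This estimate is the purpose of (F3); without it we would only have the bound $d_{m-1}$.
\item Node $m+1$ is $-\sqrt t\,\sigma_{m+1}\tau^*\delta_g$, of norm at most $D_{m+1}\sqrt t\le1$ by \eqref{eq:sigma} and \eqref{eq:sizes2}.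
\end{itemize}
Computing the trace in the basis $(\delta_g)$ and using $|f_m(y)(g)|\le\|y\|/d=\|y\|\sqrt t/D$, we obtain
\begin{equation}\label{eq:diff}
\begin{aligned}
|\beta_m(B)-\beta_{m+1}(B)|&=a\sqrt t\,\Big|\sum_{g\in G}f_m(Bz_{m,g})(g)\Big|\le\frac{|G|\,at}{D}\max_g\|Bz_{m,g}\|\\
&=\frac{|G|}{N'D}\max_g\|Bz_{m,g}\|\le\frac2{4^m}\max_g\|Bz_{m,g}\| .
\end{aligned}
\end{equation}

\emph{The compact set.} Let $K=\{0\}\cup\{\iota_1e_i:i\le N_1\}\cup\{2^{-m}z_{m,g}:m\ge1,\ g\in G_m\}$. For each $r>0$ only finitely many elements of $K$ have norm above $r$, so $K$ is compact. Let $s(B)=\sup_{x\in K}\|Bx\|$. Then $|\beta_1(B)|=N_1^{-1}|\sum_i\langle h_1B\iota_1e_i,e_i\rangle|\le s(B)$, and \eqref{eq:diff} gives $|\beta_m(B)-\beta_{m+1}(B)|\le2^{1-m}s(B)$. Summing, $|\beta_m(B)|\le3s(B)$ for all $m$. If $B$ has finite rank, then $\beta_m(B-\mathrm{id})\to-1$, so $s(B-\mathrm{id})\ge\frac13$.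
\end{proof}

\section{Cutting multilinear forms}\label{sec:cut}

\begin{proposition}\label{prop:cut}
Let $1\le n\le m$, $m\ge2$, and let $T$ be an $n$-linear form on $E$ with $\|T\|\le1$. There are a finite rank operator $U:E\to E$ with $U=\mathrm{id}$ on $E_{m-1}$ and a map $x\mapsto x^\sharp$ from the unit ball of $E$ into $E$ such that, for all $x_1,\dots,x_n$ in the unit ball,
\[
\|x_i^\sharp\|\le1+\tfrac1m,\qquad|T(Ux_1,\dots,Ux_n)-T(x_1^\sharp,\dots,x_n^\sharp)|\le\tfrac1m .
\]
\end{proposition}

Both $U$ and the map ${}^\sharp$ depend on $T$ and $m$, but $x^\sharp$ does not depend on the position in which $x$ is inserted. This will give the constant $1$ for polynomials.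

\begin{remark}\label{rem:unbounded}
The proposition does not bound $\|U\|$, and it cannot. Let $U_m$ be any finite rank operators with $U_m=\mathrm{id}$ on $E_{m-1}$. A norm-bounded subsequence would converge to the identity on the dense set $\bigcup_kE_k$, hence uniformly on compact sets, against Proposition~\ref{prop:noap}. So $\|U_m\|\to\infty$.
\end{remark}

For the rest of the section fix $n,m,T$ as in the proposition. Write $N,G,D,d,t,\sigma,\tau,\Pi$ for the objects of index $m$, $D'=D_{m+1}$, $k=k_{m-1}$, and put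
\[
M=\frac1{m^2tD'^2},\qquad p=4nk,\qquad L=2^p,\qquad\eta=\frac{2^{-n}}m,\qquad q=\dim E_m\le2N .
\]
The number $M$ is the largest number of points on which a repair will be allowed, and $L$ is the number of steps in a greedy search. The search must be long enough to give a contradiction and short enough to stay within $M$ points:
\begin{align}
m\,(32N^2D(1+p))^n&\le L,\label{eq:Llarge}\\
4mD^2L&\le M.\label{eq:Lsmall}
\end{align}
The hypothesis $n\le m$ is what makes these inequalities hold. For \eqref{eq:Llarge}: since $m\le m^n$, $N\le2^k$ and $p\le4mk$, it suffices that $32m4^m(1+4mk)\le2^{2k}$; the left side is at most $160m^24^mk\le2^{8+4m}k\le2^k2^k$, because $k\ge100m\ge8+4m$. Inequality \eqref{eq:Lsmall} says $4m^3D^2D'^2LN\le|G|$, and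
\[
\log_2(4m^3D^2D'^2LN)\le2+3m+4m+(4m+4)+4mk+k=(4m+1)k+11m+6\le(8m+8)k=k_m .
\]

\subsection{Removing spikes}
To change node $m$ of a vector in $E_m$ without touching the earlier nodes, we add a vector of $\iota_{m+1}H_{m+1}$. For $u\in\ell_2(G)$ let
\[
\rho(u)=\iota_{m+1}\tau^*u .
\]
The only nodes of $\rho(u)$ that can be nonzero are $f_m(\rho(u))=u-\Pi u$ and $f_{m+1}(\rho(u))=\sigma_{m+1}\tau^*u$. So $\rho(u)$ changes node $m$ by $u$ up to two side effects, $\Pi u$ and node $m+1$. Both are controlled by $|u|_2$, since \eqref{eq:sigma} gives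
\begin{equation}\label{eq:side}
\|\Pi u\|_m\le D|u|_2,\qquad\|f_{m+1}(\rho(u))\|_{m+1}\le D'|u|_2 .
\end{equation}
For functions with small support, $|u|_2$ is negligible against $d|u|_\infty$, and $\rho$ is bounded in terms of the supremum norm alone.

\begin{lemma}\label{lem:sparse}
If $|\operatorname{supp}u|\le M$, then $\|\rho(u)\|\le2d|u|_\infty$.
\end{lemma}

\begin{proof}
We have $|u-\Pi u|_2\le|u|_2$ and $d|u-\Pi u|_\infty\le d|u|_\infty+D|u|_2$, so $\|\rho(u)\|\le d|u|_\infty+D'|u|_2$ by \eqref{eq:side}. Finally $D'|u|_2\le D'\sqrt M|u|_\infty=\frac1{m\sqrt t}|u|_\infty\le d|u|_\infty$.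
\end{proof}

Truncation preserves the nodes $j<m$, because $f_j(R_mx)=\sigma_jh_j(x)+\tau_jh_{j+1}(x)=f_j(x)$, and it replaces node $m$ by $\sigma h_m(x)$, about which we only know that $|h_m(x)|\le\|x\|$. The norm on $E_m$ that records this information is
\[
\|b\|_\flat=\max\Big(\max_{j<m}\|f_j(b)\|_j,\ |h_m(b)|\Big).
\]
Thus, with \eqref{eq:sigma},
\begin{equation}\label{eq:flat}
\|R_mx\|_\flat\le\|x\|\quad(x\in E),\qquad\|b\|\le D\|b\|_\flat\quad(b\in E_m).
\end{equation}
In particular $\|R_m\|\le D_m$, and this is nearly attained, since $R_mz_{m,g}=(1-t)\iota_m\omega_g$ has norm $(1-t)D_m$. If the numbers $D_m$ were bounded, the truncations would show that $E$ has the a.p.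

For $A\subset G$ define the linear map
\[
J_A:E_m\to E_{m+1},\qquad J_Ab=b-\rho\big(1_A\,\sigma h_m(b)\big),
\]
which attempts to delete the values of node $m$ on $A$. It is the identity on $E_{m-1}$. For $b\in E_m$ let
\[
V_b=\{g\in G:\ |\langle h_m(b),\omega_g\rangle|>1/D\}
\]
be the set of \emph{spikes} of $b$; by \eqref{eq:sigma} these are the points where $d|f_m(b)(g)|>1$.

\begin{lemma}\label{lem:flatten}
Let $b\in E_m$ with $\|b\|_\flat\le1$. Then $|V_b|<2D^2$. If $V_b\subset C\subset G$ and $|C|\le M$, then $\|J_Cb\|\le1+\frac1m$.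
\end{lemma}

\begin{proof}
Let $h=h_m(b)$, so $|h|\le1$, and let $v=|V_b|>0$. Choose unimodular $\zeta_g$ with $\langle h,\zeta_g\omega_g\rangle=|\langle h,\omega_g\rangle|$. By (F2),
\[
\frac vD<\sum_{g\in V_b}|\langle h,\omega_g\rangle|=\Big\langle h,\sum_{g\in V_b}\zeta_g\omega_g\Big\rangle\le\Big|\sum_{g\in V_b}\zeta_g\omega_g\Big|\le\Big(v+\frac{v^2}{2D^2}\Big)^{1/2}.
\]
Squaring gives $v^2/(2D^2)<v$, that is, $v<2D^2$.

Let $u=1_C\,\sigma h$. Since $|\sigma h|_\infty\le\sqrt t$, we have $|u|_2\le\sqrt{Mt}=\frac1{mD'}$. For $j<m$ the node $f_j(J_Cb)=f_j(b)$ has norm at most $1$. Node $m$ is $(\sigma h-u)+\Pi u$. The function $\sigma h-u=1_{G\setminus C}\,\sigma h$ has $\ell_2$-norm at most $1$ and vanishes on $V_b$, so $d|\sigma h-u|_\infty\le1$; and $\|\Pi u\|_m\le D|u|_2\le\frac1m$ by \eqref{eq:side}. Node $m+1$ has norm at most $D'|u|_2\le\frac1m$ by \eqref{eq:side}. The later nodes vanish.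
\end{proof}

For $b=\iota_m\omega_g$, Example~\ref{ex:spike} shows that $\|b\|_\flat=1$ and $V_b=\{g\}$, and $J_{\{g\}}b=z_{m,g}+t\,\iota_m\omega_g$. The repair that produced the compact set of Section~\ref{sec:noap} is thus the same as the one used here. The example also shows that every point of $G$ is a spike of some $b$, so no small set $C$ serves all $b$. The restriction $|C|\le M$ cannot be dropped: for $C=G$ we have $\rho(\sigma h)=\iota_{m+1}\tau^*\sigma h=0$, so $J_G$ is the identity of $E_m$, and the side effect $\Pi u$ restores every spike.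

\subsection{Good sets}
Fix a small set $A$. The vector $J_{A\cup V_b}b$ has norm at most $1+\frac1m$ but is not linear in $b$; the vector $J_Ab$ is linear in $b$ but may have large norm. They differ by the repair of the spikes outside $A$:
\begin{equation}\label{eq:split}
J_{A\cup V_b}b=J_Ab-\rho(u_b),\qquad u_b=1_{V_b\setminus A}\,\sigma h_m(b).
\end{equation}
Call $u\in\ell_2(G)$ an \emph{$A$-bump} if
\[
\operatorname{supp}u\subset G\setminus A,\qquad|\operatorname{supp}u|\le2D^2,\qquad d|u|_\infty\le D .
\]
If $\|b\|_\flat\le1$, then $u_b$ is an $A$-bump, by Lemma~\ref{lem:flatten} and \eqref{eq:sigma}. We need a set $A$ such that $T$ hardly reacts to $A$-bumps. For $\Omega\subset\{1,\dots,n\}$ let $T[(y_i)_{i\in\Omega};(y_i')_{i\notin\Omega}]$ denote the value of $T$ at the $n$-tuple whose $i$-th entry is $y_i$ for $i\in\Omega$ and $y_i'$ for $i\notin\Omega$.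

\begin{definition}
A set $A\subset G$ is \emph{good} if for every nonempty $\Omega\subset\{1,\dots,n\}$, all $A$-bumps $u_i$ $(i\in\Omega)$ and all $b_i\in E_m$ with $\|b_i\|_\flat\le1$ $(i\notin\Omega)$,
\[
\big|T[(\rho(u_i))_{i\in\Omega};(J_Ab_i)_{i\notin\Omega}]\big|\le\eta .
\]
\end{definition}

\begin{lemma}\label{lem:good}
There is a good set $A$ with $|A|\le2nD^2L$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:cut} from Lemma~\ref{lem:good}]
Let $A$ be as in the lemma and $U=J_AR_m$. This operator has finite rank and is the identity on $E_{m-1}$. For $\|x\|\le1$ put $b=R_mx$, so $\|b\|_\flat\le1$ by \eqref{eq:flat}, and $x^\sharp=J_{A\cup V_b}b$. Since $|A\cup V_b|\le2nD^2L+2D^2\le4mD^2L\le M$ by \eqref{eq:Lsmall}, Lemma~\ref{lem:flatten} gives $\|x^\sharp\|\le1+\frac1m$. Given $x_1,\dots,x_n$ in the unit ball, put $b_i=R_mx_i$. By \eqref{eq:split}, $x_i^\sharp=J_Ab_i-\rho(u_{b_i})$ with $J_Ab_i=Ux_i$, and therefore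
\[
T(x_1^\sharp,\dots,x_n^\sharp)-T(Ux_1,\dots,Ux_n)=\sum_{\Omega\ne\emptyset}(-1)^{|\Omega|}\,T[(\rho(u_{b_i}))_{i\in\Omega};(J_Ab_i)_{i\notin\Omega}].
\]
There are fewer than $2^n$ terms, each of modulus at most $\eta=2^{-n}/m$ because $A$ is good.
\end{proof}

\subsection{The cases $n=1$ and $n=2$}
The proof of Lemma~\ref{lem:good} is a greedy search: while the current set is not good, add to it the supports of offending bumps. We show that this cannot go on for $L$ steps.

Let $n=1$. A set $A$ is good if $|T(\rho(u))|\le\eta$ for all $A$-bumps $u$. If the search runs for $L$ steps, it yields disjointly supported functions $u^0,\dots,u^{L-1}$ with $|T(\rho(u^s))|>\eta$ and $d|u^s|_\infty\le D$, whose supports cover at most $2D^2L\le M$ points. For suitable unimodular $\zeta_s$, Lemma~\ref{lem:sparse} gives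
\[
L\eta<\sum_s\zeta_sT(\rho(u^s))=T\Big(\rho\Big(\sum_s\zeta_su^s\Big)\Big)\le2D,
\]
so $L<4mD$, against \eqref{eq:Llarge}. The lower bound grows linearly in the number of steps and the upper bound does not grow, because disjoint bumps add up as in $c_0$.

Let $n=2$. Let $\Delta_s$ be the set added at step $s$, so that the current set is $A_s=\bigcup_{r<s}\Delta_r$. Two new kinds of sums appear. If the offending terms have $\Omega=\{1,2\}$, we must bound a \emph{diagonal} sum. With independent uniform signs $\epsilon_s$ we have $\mathbb E\,\epsilon_r\epsilon_s=1_{\{r=s\}}$, so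
\[
\sum_s\zeta_sT(\rho(u_1^s),\rho(u_2^s))=\mathbb E\;T\Big(\rho\Big(\sum_s\zeta_s\epsilon_su_1^s\Big),\rho\Big(\sum_s\epsilon_su_2^s\Big)\Big),
\]
and the modulus is at most $(2D)^2$, independently of $L$. If $\Omega=\{1\}$, the offending term is $T(\rho(u^s),J_{A_s}b^s)$. Since $E_m$ has dimension $q$, we may replace $b^s$ by one fixed basis vector $\gamma$ for many $s$, at the price of powers of $q$. The set $A_s$, however, still moves with $s$: with $v^r=1_{\Delta_r}\sigma h_m(\gamma)$,
\[
\sum_s\zeta_sT(\rho(u^s),J_{A_s}\gamma)=T\Big(\rho\Big(\sum_s\zeta_su^s\Big),\gamma\Big)-\sum_{s}\sum_{r<s}\zeta_sT(\rho(u^s),\rho(v^r)).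
\]
The first term is bounded as for $n=1$. The second is a \emph{triangular} sum. What we know about the matrix $T(\rho(u^s),\rho(v^r))$ is that $|\sum_{s,r}\alpha(s)\alpha'(r)T(\rho(u^s),\rho(v^r))|\le(2D)^2$ whenever $|\alpha|,|\alpha'|\le1$. So we need to write $1_{\{r<s\}}$ as a combination of products $\alpha(s)\alpha'(r)$ with small total weight. The decomposition $1_{\{r<s\}}=\sum_{s_0}1_{\{s=s_0\}}1_{\{r<s_0\}}$ has weight of order $L$, which cannot compete with a lower bound linear in $L$. Replacing $A_s$ by the final set $A_L$ does not help, since the error is the sum over $r\ge s$. Binary digits give weight $p=\log_2L$. For $L=4$, mark each pair $r<s$ (row $r$, column $s$, both in $\{00,01,10,11\}$) by the first digit in which $r$ and $s$ differ: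
\[
\begin{pmatrix}\cdot&2&1&1\\ \cdot&\cdot&1&1\\ \cdot&\cdot&\cdot&2\\ \cdot&\cdot&\cdot&\cdot\end{pmatrix}.
\]
With $r=r_1r_2$ and $s=s_1s_2$, the entries $1$ form the single product $1_{\{r_1=0\}}1_{\{s_1=1\}}$. The entries $2$ form two blocks on the diagonal $r_1=s_1$, and they equal the average $\mathbb E\,\big(\epsilon_{r_1}1_{\{r_2=0\}}\big)\big(\epsilon_{s_1}1_{\{s_2=1\}}\big)$ over independent signs $\epsilon_0,\epsilon_1$, of weight $1$. The total weight is $2$.

\subsection{Diagonal and triangular sums}

\begin{lemma}\label{lem:diag}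
Let $\Delta_s$ $(s\in\Sigma)$ be finitely many pairwise disjoint subsets of $G$ whose union has at most $M$ points. Let $\emptyset\ne\Omega\subset\{1,\dots,n\}$, let $u_i^s$ $(i\in\Omega,\ s\in\Sigma)$ be supported in $\Delta_s$ with $d|u_i^s|_\infty\le D$, let $y_i\in E$ $(i\notin\Omega)$ satisfy $\|y_i\|\le2D$, and let $|a_s|\le1$. Then
\[
\Big|\sum_{s\in\Sigma}a_s\,T[(\rho(u_i^s))_{i\in\Omega};(y_i)_{i\notin\Omega}]\Big|\le(2D)^n .
\]
\end{lemma}

\begin{proof}
Let $\Omega=\{i_1,\dots,i_\nu\}$. Take independent uniform signs $\epsilon_s^l$ $(1\le l<\nu,\ s\in\Sigma)$ and put $\epsilon_s^\nu=\prod_{l<\nu}\epsilon_s^l$; for $\nu=1$ there are no random signs and $\epsilon_s^1=1$. For $s_1,\dots,s_\nu\in\Sigma$,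
\[
\mathbb E\prod_{l\le\nu}\epsilon^l_{s_l}=\prod_{l<\nu}\mathbb E\,\epsilon^l_{s_l}\epsilon^l_{s_\nu}=1_{\{s_1=\dots=s_\nu\}} .
\]
Put $w_{i_1}=\sum_sa_s\epsilon^1_su^s_{i_1}$ and $w_{i_l}=\sum_s\epsilon^l_su^s_{i_l}$ for $2\le l\le\nu$. Expanding by multilinearity, the sum in the statement equals $\mathbb E\,T[(\rho(w_i))_{i\in\Omega};(y_i)_{i\notin\Omega}]$. Each $w_i$ is supported in $\bigcup_s\Delta_s$ and satisfies $d|w_i|_\infty\le D$ by disjointness, so $\|\rho(w_i)\|\le2D$ by Lemma~\ref{lem:sparse}. Since $\|T\|\le1$, the bound follows.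
\end{proof}

\begin{lemma}\label{lem:tri}
There are finitely many numbers $c_j\ge0$ with $\sum_jc_j=p$ and functions $\alpha_j,\alpha_j':\{0,\dots,2^p-1\}\to[-1,1]$ such that
\[
1_{\{r<s\}}=\sum_jc_j\,\alpha_j(s)\,\alpha_j'(r)\qquad(0\le r,s<2^p).
\]
\end{lemma}

\begin{proof}
Write $r=r_1\cdots r_p$ and $s=s_1\cdots s_p$ in binary, most significant digit first, and let $r|l$ be the word formed by the first $l-1$ digits of $r$. If $r<s$, there is exactly one $l\le p$ with $r|l=s|l$, $r_l=0$ and $s_l=1$, namely the first digit in which $r$ and $s$ differ; if $r\ge s$ there is none. Let $\epsilon_w$ be independent uniform signs indexed by the words $w$ of length less than $p$. Then $1_{\{r|l=s|l\}}=\mathbb E\,\epsilon_{r|l}\epsilon_{s|l}$, and so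
\[
1_{\{r<s\}}=\sum_{l=1}^p\mathbb E\,\big(\epsilon_{s|l}1_{\{s_l=1\}}\big)\big(\epsilon_{r|l}1_{\{r_l=0\}}\big).
\]
Each expectation is an average over finitely many sign choices, with weights summing to $1$.
\end{proof}

\subsection{Proof of Lemma~\ref{lem:good}}
Suppose that no set with at most $2nD^2L$ points is good.

\emph{Step 1: greedy search.} Put $A_0=\emptyset$. For $s=0,1,\dots,L-1$, suppose $|A_s|\le2nD^2s$. Then $A_s$ is not good, so there are $\Omega_s\ne\emptyset$, $A_s$-bumps $u_i^s$ $(i\in\Omega_s)$ and $b_i^s$ with $\|b_i^s\|_\flat\le1$ $(i\notin\Omega_s)$ such that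
\begin{equation}\label{eq:viol}
\big|T[(\rho(u_i^s))_{i\in\Omega_s};(J_{A_s}b_i^s)_{i\notin\Omega_s}]\big|>\eta .
\end{equation}
Let $\Delta_s=\bigcup_{i\in\Omega_s}\operatorname{supp}u_i^s\subset G\setminus A_s$ and $A_{s+1}=A_s\cup\Delta_s$; then $|A_{s+1}|\le2nD^2(s+1)$. The sets $\Delta_s$ are pairwise disjoint, $A_s=\bigcup_{r<s}\Delta_r$, and $|A_L|\le2nD^2L\le M$ by \eqref{eq:Lsmall}.

\emph{Step 2: freezing $\Omega$ and the vectors $b_i$.} To add the inequalities \eqref{eq:viol} by multilinearity, we need the same vectors of $E_m$ for many $s$. Every finite-dimensional normed space has an \emph{Auerbach basis}: a basis of unit vectors such that the coefficients of any vector of norm at most $1$ have modulus at most $1$. Fix such a basis $\Gamma$ of $(E_m,\|\cdot\|_\flat)$. Expanding the $b_i^s$ in $\Gamma$ writes the form in \eqref{eq:viol} as a sum of at most $q^n$ terms with coefficients of modulus at most $1$. So for each $s$ some tuple of vectors of $\Gamma$, put in place of $(b_i^s)_{i\notin\Omega_s}$, gives a value of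 modulus greater than $\eta q^{-n}$. The number of pairs ($\Omega$, tuple) is at most $\sum_\Omega q^{n-|\Omega|}=(1+q)^n\le(2q)^n$. Hence there are a fixed $\Omega\ne\emptyset$, fixed $\gamma_i\in\Gamma$ $(i\notin\Omega)$, a set $\Sigma\subset\{0,\dots,L-1\}$ with $|\Sigma|\ge L/(2q)^n$, and unimodular $\zeta_s$ such that $\zeta_sT[(\rho(u_i^s))_{i\in\Omega};(J_{A_s}\gamma_i)_{i\notin\Omega}]$ is real and greater than $\eta q^{-n}$ for $s\in\Sigma$. Thus
\begin{equation}\label{eq:lower}
Q:=\sum_{s\in\Sigma}\zeta_sT[(\rho(u_i^s))_{i\in\Omega};(J_{A_s}\gamma_i)_{i\notin\Omega}]>\eta q^{-n}|\Sigma|\ge\frac{\eta L}{(2q^2)^n}.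
\end{equation}

\emph{Step 3: separating $s$ from the vectors.} For $i\notin\Omega$ and $0\le r<L$ let $v_i^r=1_{\Delta_r}\sigma h_m(\gamma_i)$. By Lemma~\ref{lem:tri},
\[
J_{A_s}\gamma_i=\gamma_i-\sum_{r<s}\rho(v_i^r)=\gamma_i-\sum_jc_j\alpha_j(s)\,\rho(w_{i,j}),\qquad w_{i,j}=\sum_{r<L}\alpha_j'(r)v_i^r .
\]
The vectors $\gamma_i$ and $\rho(w_{i,j})$ do not depend on $s$. We have $\|\gamma_i\|\le D$ by \eqref{eq:flat}. Since the $\Delta_r$ are disjoint and $|h_m(\gamma_i)|\le1$, the function $w_{i,j}$ is supported in $A_L$ and $d|w_{i,j}|_\infty\le D$ by \eqref{eq:sigma}, so $\|\rho(w_{i,j})\|\le2D$ by Lemma~\ref{lem:sparse}. Insert these expressions in $Q$ and expand. A term of the expansion is determined by a set $I\subset\{1,\dots,n\}\setminus\Omega$ and indices $(j_i)_{i\in I}$; it equals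
\[
(-1)^{|I|}\prod_{i\in I}c_{j_i}\ \cdot\ \sum_{s\in\Sigma}a_s\,T[(\rho(u_i^s))_{i\in\Omega};(y_i)_{i\notin\Omega}],\qquad a_s=\zeta_s\prod_{i\in I}\alpha_{j_i}(s),
\]
with $y_i=\rho(w_{i,j_i})$ for $i\in I$ and $y_i=\gamma_i$ otherwise. The coefficients have total modulus $\sum_Ip^{|I|}\le(1+p)^n$, and each sum over $s$ has modulus at most $(2D)^n$ by Lemma~\ref{lem:diag}. So $Q\le(2D(1+p))^n$.

\emph{Step 4: comparison.} With \eqref{eq:lower}, $\eta^{-1}=2^nm$ and $q\le2N$,
\[
L<\eta^{-1}\big(4q^2D(1+p)\big)^n=m\big(8q^2D(1+p)\big)^n\le m\big(32N^2D(1+p)\big)^n,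
\]
which contradicts \eqref{eq:Llarge}. \qed

The loss $q^{2n}$ in Step~2 is what forces $L$, and hence $M$ and $|G_m|$, to exceed a power of $N_m$ with exponent proportional to the degree. The factor $8m+8$ in the definition of $k_m$ grows with $m$ so that every degree $n$ is covered from the level $m=n$ on.

\section{Proofs of the theorems}\label{sec:proofs}

Fix $n$ and $0\ne T\in\mathcal L({}^nE)$. For $m\ge\max(n,2)$ apply Proposition~\ref{prop:cut} to $T/\|T\|$, obtaining $U_m$ and ${}^\sharp$, and put
\[
T_m(x_1,\dots,x_n)=T(U_mx_1,\dots,U_mx_n).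
\]
Writing $U_mx=\sum_j\varphi_j(x)y_j$ shows that $T_m$ is of finite type. For $x_i$ in the unit ball, $|T_m(x_1,\dots,x_n)|\le|T(x_1^\sharp,\dots,x_n^\sharp)|+\frac1m\|T\|$, so
\begin{equation}\label{eq:Tm}
\|T_m\|\le\|T\|\big((1+\tfrac1m)^n+\tfrac1m\big).
\end{equation}

\begin{lemma}\label{lem:compact}
$T_m\to T$ uniformly on compact subsets of $E^n$.
\end{lemma}

\begin{proof}
Every compact subset of $E^n$ lies in $K^n$ for a compact $K\subset E$. Let $r=1+\sup_{x\in K}\|x\|$ and $0<\delta<1$. Cover $K$ by finitely many balls of radius $\delta$ with centers in $\bigcup_kE_k$. For large $m$ all centers lie in $E_{m-1}$, where $U_m$ is the identity, so $S_m=T_m-T$ vanishes at every tuple of centers. For $x_i\in K$ and centers $y_i$ with $\|x_i-y_i\|\le\delta$, changing one variable at a time gives $|S_m(x_1,\dots,x_n)|=|S_m(x_1,\dots,x_n)-S_m(y_1,\dots,y_n)|\le\|S_m\|\,n\delta r^{n-1}$, and $\|S_m\|$ is bounded in $m$ by \eqref{eq:Tm}.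
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The embedding into $c_0$ is Lemma~\ref{lem:c0}.

(i) Let $P\ne0$, $P(x)=T(x,\dots,x)$, and put $P_m(x)=T_m(x,\dots,x)$. The $P_m$ are of finite type by \eqref{eq:pol2}, and $P_m\to P$ uniformly on compact sets by Lemma~\ref{lem:compact}. Estimate \eqref{eq:Tm} bounds $\|P_m\|$ in terms of $\|T\|$, which may exceed $\|P\|$. But with all $x_i$ equal to $x$, the vectors $x_i^\sharp$ are all equal to $x^\sharp$, and $|T(x^\sharp,\dots,x^\sharp)|=|P(x^\sharp)|\le\|P\|\,\|x^\sharp\|^n$. So Proposition~\ref{prop:cut} gives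
\[
\|P_m\|\le\|P\|\big(1+\tfrac1m\big)^n+\tfrac1m\|T\|,
\]
and $\limsup_m\|P_m\|\le\|P\|$. Multiply $P_m$ by $c_m=\min(1,\|P\|/\|P_m\|)$, with $c_m=1$ if $P_m=0$. Then $c_m\to1$, $\|c_mP_m\|\le\|P\|$, and $c_mP_m\to P$ uniformly on compact sets, because the $P_m$ are uniformly bounded on bounded sets. For $P=0$ there is nothing to prove. The constant $1$ is optimal: pointwise convergence $P_m\to P$ always gives $\|P\|\le\liminf_m\|P_m\|$, so a bound $\|P_m\|\le c\|P\|$ with $c<1$ is impossible for $P\ne0$.

Let $z\in\tilde\otimes^{n,s}_\pi E$. By Lemma~\ref{lem:duality}(i), $|\langle P,z\rangle|\le\pi_{n,s}(z)$ whenever $\|P\|\le1$, and by the Hahn--Banach theorem there is $P$ with $\|P\|\le1$ and $\langle P,z\rangle=\pi_{n,s}(z)$. Its approximants of finite type have norm at most $1$, and their values at $z$ converge to $\langle P,z\rangle$ by Lemma~\ref{lem:duality}(iii). This proves the formula for $\pi_{n,s}(z)$.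

(ii) By \eqref{eq:Tm}, $\limsup_m\|T_m\|\le\|T\|$. The forms $\min(1,\|T\|/\|T_m\|)\,T_m$ are of finite type, have norm at most $\|T\|$, and converge to $T$ uniformly on compact sets by Lemma~\ref{lem:compact}; the constant $1$ is optimal because pointwise convergence gives $\|T\|\le\liminf_m\|T_m\|$. Let $z\in\tilde\otimes^n_\pi E$ be mapped to $0$ in $\tilde\otimes^n_\varepsilon E$. By Lemma~\ref{lem:duality} for the full tensor products, $\langle T_m,z\rangle=0$ for all $m$ and $\langle T_m,z\rangle\to\langle T,z\rangle$. So every continuous functional vanishes at $z$, and $z=0$.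

(iii) Recall that $f\in H(E)$ is continuous and has a Taylor series $f(x)=\sum_{n\ge0}P_n(x)$, $x\in E$, with $P_0=f(0)$ and $P_n\in\mathcal P({}^nE)$, where $P_n(x)$ is the $n$-th Taylor coefficient at $0$ of the entire function $\lambda\mapsto f(\lambda x)$ on $\mathbb C$. Let $K\subset E$ be compact. The set $K'=\{\lambda x:|\lambda|\le2,\ x\in K\}$ is compact, so $C=\sup_{K'}|f|<\infty$. Cauchy's estimate on the circle $|\lambda|=2$ gives $|P_n(x)|\le2^{-n}C$ for $x\in K$. Hence the Taylor series converges uniformly on $K$, and by (i) each $P_n$ with $n\ge1$ is a uniform limit on $K$ of polynomials of finite type.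
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $E$ fails the a.p.\ by Proposition~\ref{prop:noap}. Let $n\in\mathbb N$ and $J_nz=0$. By Lemma~\ref{lem:duality}(ii), $\langle P,z\rangle=0$ for all $P$ of finite type, so $\pi_{n,s}(z)=0$ by Theorem~\ref{thm:B}(i), and $z=0$. Thus $J_n$ is injective for every $n$, and $E$ is a counterexample to (b) and to (a) for each $n\ge3$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{natural}
\emph{Natural Norms On Symmetric Tensor Products Of},
\texttt{http://\allowbreak www.mathematik.\allowbreak uni-oldenburg.de/\allowbreak preprints/\allowbreak get/\allowbreak source/\allowbreak symm-r.pdf}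

\end{thebibliography}
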